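\title{The Neumann--Siebenmann invariant is not a homology cobordism invariant of plumbed homology spheres}

\begin{abstract}
The Neumann--Siebenmann invariant $\bar\mu$ is an integer lift of the Rochlin invariant, defined for plumbed integral homology $3$-spheres. We show that it is not invariant under homology cobordism. Blowing up the projective plane along the tricuspidal quartic and its bitangent line produces a plumbed homology sphere with $\bar\mu=2$ that bounds a smooth compact acyclic $4$-manifold. We deduce that on every homology cobordism class of plumbed homology spheres $\bar\mu$ takes all values of one parity, so that the Rochlin invariant is the only homology cobordism information contained in $\bar\mu$.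
\end{abstract}

\section{The question and the results}\label{sec:intro}

All manifolds are smooth, compact and oriented, and homology has integer coefficients unless indicated. A \emph{homology sphere} is a closed $3$-manifold with the homology of $S^3$. A $4$-manifold is \emph{acyclic} if it has the homology of a point. The signature of a $4$-manifold $Y$ is written $\sigma(Y)$.

\subsection*{Homology cobordism and the Rochlin invariant}
Homology spheres $\Sigma_0,\Sigma_1$ are \emph{homology cobordant} if there is a $4$-manifold $W$ with $\partial W=\Sigma_0\sqcup(-\Sigma_1)$ and $H_*(W,\Sigma_i)=0$ for $i=0,1$; thus $W$ looks homologically like a product. Reversing the orientation of $W$ exchanges the roles of $\Sigma_0$ and $\Sigma_1$.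

The \emph{Rochlin invariant} of a homology sphere $\Sigma$ is $\mu(\Sigma)=\sigma(Y)/8 \bmod 2$, where $Y$ is any spin $4$-manifold with $\partial Y=\Sigma$. It is well defined because the signature of a closed spin $4$-manifold is divisible by $16$. It is a homology cobordism invariant: if $W$ is as above and $Y$ is spin with $\partial Y=\Sigma_1$, then $W\cup_{\Sigma_1}Y$ has boundary $\Sigma_0$, and the inclusion of $Y$ into it is an isomorphism on homology, so $W\cup Y$ is spin and has the signature of $Y$. The integer $\sigma(Y)/8$ itself depends on $Y$. For homology spheres that come with a distinguished kind of bounding $4$-manifold one can hope to extract a well-defined integer, and plumbed homology spheres are such a class.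

\subsection*{Plumbings and the Wu set}
Let $\Gamma$ be a finite tree with an integer weight $e_v$ at each vertex $v$. For each vertex take the $D^2$-bundle over $S^2$ with Euler number $e_v$. For each edge choose in both bundles a trivialization $D^2\times D^2$ over a small disk of the base, and identify the two by exchanging base and fiber. After smoothing corners this gives the \emph{plumbing} $P(\Gamma)$. It deformation retracts onto the union of the zero sections, which is homotopy equivalent to a wedge of $2$-spheres because $\Gamma$ is a tree. So $H_2(P(\Gamma))$ is free on the zero sections, which we also denote by $v$, and the reduced homology vanishes in all other degrees. The intersection form $Q_\Gamma$ has $v\cdot v=e_v$, $v\cdot v'=1$ if $v,v'$ are adjacent, and $v\cdot v'=0$ otherwise. The exact sequence of the pair $(P(\Gamma),\partial P(\Gamma))$ and duality identify $H_1(\partial P(\Gamma))$ with the cokernel of the map $H_2(P(\Gamma))\to\operatorname{Hom}(H_2(P(\Gamma)),\mathbf Z)$ given by $Q_\Gamma$. Hence $\partial P(\Gamma)$ is a homology sphere if and only if $Q_\Gamma$ is unimodular; it is then called a \emph{plumbed homology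 sphere}.

A class $\omega$ in a lattice is \emph{characteristic} if $\omega\cdot x\equiv x\cdot x\pmod 2$ for all $x$. Both sides are additive modulo $2$, so it suffices to test $x$ on a basis. In a unimodular lattice the characteristic classes form a single coset of twice the lattice, and each of them satisfies $\omega\cdot\omega\equiv\sigma\pmod 8$. Consequently, if $Q_\Gamma$ is unimodular, exactly one set $\omega$ of vertices has characteristic sum $\sum_{v\in\omega}v$. This is the \emph{Wu set}, and we write $\omega$ also for the sum. No two vertices of the Wu set are adjacent. Indeed, for $v\in\omega$ the condition $\omega\cdot v\equiv v\cdot v$ says that $v$ has an even number of neighbors in $\omega$, whereas a forest with an edge has a vertex with exactly one neighbor. In particular $\omega\cdot\omega$ is the sum of the weights of the vertices in $\omega$.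

The \emph{Neumann--Siebenmann invariant} of $\Sigma=\partial P(\Gamma)$ is
\[
\bar\mu(\Sigma)=\frac{\sigma(P(\Gamma))-\omega\cdot\omega}{8}\in\mathbf Z .
\]
Sign conventions for $\bar\mu$ differ by an overall sign, which affects nothing below. We take two known facts as given.
\begin{itemize}
\item[(F1)] The integer $\bar\mu(\Sigma)$ depends only on $\Sigma$, not on the tree $\Gamma$.
\item[(F2)] $\bar\mu(\Sigma)\equiv\mu(\Sigma)\pmod 2$.
\end{itemize}
When all weights are even, $\omega$ is empty, $P(\Gamma)$ is spin, and (F2) is the definition of $\mu$; the term $\omega\cdot\omega$ corrects for the failure of $P(\Gamma)$ to be spin.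

\begin{example}\label{ex:basic}
A single vertex of weight $-1$ has boundary $S^3$ and is its own Wu set, so $\bar\mu(S^3)=(-1+1)/8=0$. The $E_8$ tree with all weights $-2$ has a negative definite unimodular form of rank $8$ and empty Wu set, so its boundary, the Poincar\'e sphere, has $\bar\mu=-1$.
\end{example}

\subsection*{The question}
The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{If $\Sigma_0$ and $\Sigma_1$ are homology cobordant plumbed homology spheres, is $\bar\mu(\Sigma_0)=\bar\mu(\Sigma_1)$?}
\medskip

There are good reasons to guess yes. The reduction of $\bar\mu$ modulo $2$ is invariant. Like a homomorphism from the group of homology cobordism classes, $\bar\mu$ changes sign under orientation reversal and adds under connected sum (Lemmas~\ref{lem:reverse} and~\ref{lem:sum}). For Seifert homology spheres, which are plumbed along star-shaped trees, $\bar\mu$ is known to be a homology cobordism invariant. Finally, $\bar\mu$ has an analytic description. For a plumbed homology sphere $\Sigma$ and a $4$-orbifold $Z$ with $\partial Z=\Sigma$ and spin structure $c$, the \emph{Fukumoto--Furuta invariant}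 is
\[
w(\Sigma,Z,c)=\operatorname{ind}\mathcal D(Z\cup_\Sigma Y)+\sigma(Y)/8,
\]
where $Y$ is any spin $4$-manifold with $\partial Y=-\Sigma$ and $\operatorname{ind}\mathcal D$ is the complex index of the spin Dirac operator, and it is known that $w(\Sigma,Z,c)=\pm\bar\mu(\Sigma)$ for a canonical choice of $(Z,c)$. A positive answer would also have a strong consequence: by additivity, no multiple $\Sigma\#\cdots\#\Sigma$ of a plumbed homology sphere with $\mu(\Sigma)=1$ could be homology cobordant to $S^3$.

The answer is no.

\begin{theorem}\label{thm:A}
Let $\Gamma$ be the weighted tree with $19$ vertices and $18$ edges shown in Figure~\ref{fig:tree}. It consists of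
\begin{itemize}
\item the path $C,F_2,L,F_1,G_1,G_2,G_3,G_4$ with weights $-11,-1,-3,-2,-2,-2,-2,-2$;
\item leaves $A_1$ and $A_2$ of weight $-2$, joined to $F_1$ and $F_2$ respectively;
\item for $i=1,2,3$, a vertex $E_{i3}$ of weight $-1$ joined to $C$, and leaves $E_{i1}$ of weight $-3$ and $E_{i2}$ of weight $-2$ joined to $E_{i3}$.
\end{itemize}
Then $\Sigma=\partial P(\Gamma)$ is a homology sphere, $\bar\mu(\Sigma)=2$, and $\Sigma$ bounds an acyclic $4$-manifold. Hence $\Sigma$ is homology cobordant to $S^3$, but $\bar\mu(\Sigma)\neq\bar\mu(S^3)$.
\end{theorem}

\begin{figure}[ht]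
\centering
\begin{tikzpicture}[scale=0.85,
 v/.style={circle,draw,minimum size=6.5mm,inner sep=0pt,font=\scriptsize},
 u/.style={circle,draw,fill=gray!35,minimum size=6.5mm,inner sep=0pt,font=\scriptsize},
 every label/.style={font=\small}]
\node[u,label=above:$C$] (C) at (0,0) {$-11$};
\node[v,label=below:$F_2$] (F2) at (1.4,0) {$-1$};
\node[u,label=below:$L$] (L) at (2.8,0) {$-3$};
\node[v,label=below:$F_1$] (F1) at (4.2,0) {$-2$};
\node[v,label=above:$G_1$] (G1) at (5.5,0) {$-2$};
\node[v,label=above:$G_2$] (G2) at (6.8,0) {$-2$};
\node[v,label=above:$G_3$] (G3) at (8.1,0) {$-2$};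
\node[v,label=above:$G_4$] (G4) at (9.4,0) {$-2$};
\node[u,label=above:$A_2$] (A2) at (1.4,1.4) {$-2$};
\node[u,label=above:$A_1$] (A1) at (4.2,1.4) {$-2$};
\node[v,label=above:$E_{13}$] (E13) at (-2,2) {$-1$};
\node[v,label=above:$E_{23}$] (E23) at (-2,0) {$-1$};
\node[v,label=below:$E_{33}$] (E33) at (-2,-2) {$-1$};
\node[u,label=left:$E_{11}$] (E11) at (-3.5,2.5) {$-3$};
\node[u,label=left:$E_{12}$] (E12) at (-3.5,1.5) {$-2$};
\node[u,label=left:$E_{21}$] (E21) at (-3.5,0.5) {$-3$};
\node[u,label=left:$E_{22}$] (E22) at (-3.5,-0.5) {$-2$};
\node[u,label=left:$E_{31}$] (E31) at (-3.5,-1.5) {$-3$};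
\node[u,label=left:$E_{32}$] (E32) at (-3.5,-2.5) {$-2$};
\node[v,dashed,label=below:$G_5$] (G5) at (4.9,-2) {$-1$};
\draw (C)--(F2)--(L)--(F1)--(G1)--(G2)--(G3)--(G4);
\draw (F2)--(A2) (F1)--(A1) (C)--(E13) (C)--(E23) (C)--(E33);
\draw (E11)--(E13)--(E12) (E21)--(E23)--(E22) (E31)--(E33)--(E32);
\draw[dashed] (G5) to[out=180,in=-65] (C);
\draw[dashed] (G5) to[out=0,in=-110] (G4);
\end{tikzpicture}
\caption{The tree $\Gamma$ of Theorem~\ref{thm:A}, with weights inside the vertices. The ten shaded vertices form the Wu set. The dashed vertex $G_5$ and its two edges are not part of $\Gamma$: they show the exceptional curve that is left out in order to cut the cycle.}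
\label{fig:tree}
\end{figure}

Since $\bar\mu$ is invariant among Seifert homology spheres, and $S^3$ is one of them, the manifold $\Sigma$ of Theorem~\ref{thm:A} is not Seifert. By (F2) the value $2$ is the smallest possible discrepancy, and connected sums spread it to every homology cobordism class.

\begin{theorem}\label{thm:B}
Let $\Sigma_0$ be a plumbed homology sphere. The set of values $\bar\mu(\Sigma_1)$, over plumbed homology spheres $\Sigma_1$ homology cobordant to $\Sigma_0$, is exactly $\bar\mu(\Sigma_0)+2\mathbf Z$. Consequently, for a function $g$ on $\mathbf Z$, the quantity $g(\bar\mu)$ is a homology cobordism invariant of plumbed homology spheres if and only if $g(n)$ depends only on $n$ modulo $2$.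
\end{theorem}

In other words, the only homology cobordism information in $\bar\mu$ is the Rochlin invariant.

\begin{corollary}\label{cor:FF}
The Fukumoto--Furuta invariant $w(\Sigma,Z,c)$ with the canonical choice of $(Z,c)$ is not a homology cobordism invariant of plumbed homology spheres, although it is one for Seifert homology spheres.
\end{corollary}

\begin{proof}
With this choice the invariant is $\pm\bar\mu$. It equals $\pm2$ on the manifold $\Sigma$ of Theorem~\ref{thm:A} and $0$ on $S^3$.
\end{proof}

Section~\ref{sec:trees} reduces Theorem~\ref{thm:A} to finding a suitable tree of spheres in a closed $4$-manifold and works the method out for a conic and a line. Sections~\ref{sec:quartic} and~\ref{sec:surface} carry it out for the quartic, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.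

\section{Trees of spheres in a closed 4-manifold}\label{sec:trees}

Given only a tree, it is hard to see an acyclic manifold bounded by $\partial P(\Gamma)$. We reverse the order: we start from a closed $4$-manifold, find inside it a plumbing that carries all of its second homology, and take the complement.

\begin{lemma}\label{lem:complement}
Let $X$ be a closed connected $4$-manifold with $H_1(X)=0$. Let $S_1,\dots,S_n\subset X$ be embedded oriented spheres, any two of which are disjoint or meet transversally in one point of sign $+1$. Let $\Gamma$ be the graph with a vertex of weight $S_i\cdot S_i$ for each sphere and an edge for each intersecting pair. Suppose that $\Gamma$ is a tree and that the classes of the $S_i$ form a basis of $H_2(X)$. Then $\Sigma=\partial P(\Gamma)$ is a homology sphere that bounds an acyclic $4$-manifold, and $\bar\mu(\Sigma)=(\sigma(X)-\omega\cdot\omega)/8$, where $\omega$ is the unique sum of distinct classes $S_i$ that is characteristic in $H_2(X)$.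
\end{lemma}

\begin{proof}
No three spheres pass through a point, since a tree contains no triangle. Near each intersection point choose a chart $D^2\times D^2$ in which the two spheres are $D^2\times0$ and $0\times D^2$, and choose thin tubular neighborhoods of the spheres whose bundle projections are the two coordinate projections in these charts. The tubular neighborhood of $S_i$ has Euler number $S_i\cdot S_i$, so the union $P$ of these neighborhoods is diffeomorphic to $P(\Gamma)$. By hypothesis $H_2(P)\to H_2(X)$ is an isomorphism, and it preserves intersection forms. The form of $X$ is unimodular by Poincar\'e duality. Hence $\Sigma=\partial P$ is a homology sphere, $\sigma(P)=\sigma(X)$, and $\omega$ is the Wu class.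

Let $W=X\setminus\operatorname{int}P$, so that $\partial W=-\Sigma$. We have $H_1(P)=H_3(P)=H_4(P)=0$, $H_1(X)=0$ and $H_3(X)\cong H^1(X)=0$. In the exact sequence of the pair $(X,P)$, the group $H_4(X,P)$ lies between $H_4(P)=0$ and $H_3(P)=0$, so it equals $H_4(X)=\mathbf Z$; the group $H_3(X,P)$ is the kernel and $H_2(X,P)$ is the cokernel of $H_2(P)\to H_2(X)$, so both vanish; and $H_1(X,P)=H_0(X,P)=0$ because $H_1(X)=0$ and $P$, $X$ are connected. Lefschetz duality and excision give $H^{4-k}(W)\cong H_k(W,\partial W)\cong H_k(X,P)$. Thus $W$ has the cohomology of a point, hence by universal coefficients the homology of a point, and $-W$ is acyclic with boundary $\Sigma$.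
\end{proof}

Both hypotheses are needed. A cycle in $\Gamma$ gives $H_1(P)\neq0$, and then $H_2(X,P)$ surjects onto $H_1(P)$, so $W$ is not acyclic. If the $S_i$ are independent but span a subgroup of finite index $N>1$, then $|\det Q_\Gamma|=N^2$ and $\partial P(\Gamma)$ is only a rational homology sphere. On the other hand nothing is lost by working in a closed manifold: if $\partial P(\Gamma)$ is a homology sphere bounding an acyclic $A$, the Mayer--Vietoris sequence shows that $X=P(\Gamma)\cup(-A)$ satisfies the hypotheses of the lemma.

The next lemma turns acyclic manifolds into homology cobordisms.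

\begin{lemma}\label{lem:cobordism}
Let $\Sigma_0$ and $\Sigma$ be homology spheres, and suppose that $\Sigma$ bounds an acyclic $4$-manifold $A$. Then $\Sigma_0\#\Sigma$ is homology cobordant to $\Sigma_0$. In particular, $\Sigma$ is homology cobordant to $S^3$.
\end{lemma}

\begin{proof}
Orient $\Sigma_0\times[0,1]$ so that its boundary is $\Sigma_0\times\{1\}\sqcup(-\Sigma_0\times\{0\})$, and let $V$ be its boundary connected sum with $A$ along $\Sigma_0\times\{1\}$. Then $\partial V=(\Sigma_0\#\Sigma)\sqcup(-\Sigma_0)$. The pair $(V,\Sigma_0)$ is homotopy equivalent to $(\Sigma_0\vee A,\Sigma_0)$, so $H_*(V,\Sigma_0)\cong\widetilde H_*(A)=0$. By Lefschetz duality and universal coefficients, $H_k(V,\Sigma_0\#\Sigma)\cong H^{4-k}(V,\Sigma_0)=0$.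
\end{proof}

\subsection*{Blow-ups of the plane}
Our manifolds $X$ are iterated blow-ups of $\mathbf{CP}^2$, and our spheres are smooth rational curves. We recall the facts that we use. Blowing up a point $p$ of a complex surface $S$ replaces $p$ by the \emph{exceptional curve}, the projective line of tangent directions at $p$. The new surface is diffeomorphic to $S\#\overline{\mathbf{CP}^2}$, and $H_2$ acquires an orthogonal summand generated by the class $e$ of the exceptional curve, with $e\cdot e=-1$. We keep the name $e$ for this class after later blow-ups, and we keep the name of a curve for its strict transforms. A curve with multiplicity $m$ at $p$ has its class changed by $-me$ and meets the exceptional curve with total intersection number $m$. If two curves have multiplicities $m,m'$ at $p$, their local intersection number drops by $mm'$. The strict transform of a smooth curve is isomorphic to it, and if the curve passes through $p$ it meets the exceptional curve at the point given by its tangent direction. Finally, local intersection numbers of distinct irreducible curves are positive, so two smooth such curves are disjoint if their intersection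 number is $0$ and meet transversally in one point if it is $1$.

After $n$ blow-ups of $\mathbf{CP}^2$ we obtain a simply connected $X$ whose group $H_2(X)$ has the orthogonal basis $H,e_1,\dots,e_n$, where $H$ is the class of a line, $H\cdot H=1$, and $\sigma(X)=1-n$. Testing on this basis shows that $\omega=dH-\sum_jm_je_j$ is characteristic if and only if $d$ and all $m_j$ are odd. In that case
\begin{equation}\label{eq:count}
\frac{\sigma(X)-\omega\cdot\omega}{8}=\frac{1-n-d^2+\sum_jm_j^2}{8}=\sum_{j=1}^n\frac{m_j^2-1}{8}-\frac{d^2-1}{8}.
\end{equation}
The function $(m^2-1)/8$ takes the values $0,1,3$ at $|m|=1,3,5$.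

\begin{example}[a conic and a secant line]\label{ex:conic}
In this example $C$ is a smooth conic and $L$ is a line meeting it in two points. The pair has two defects: there are two curves while $H_2(\mathbf{CP}^2)$ has rank one, and the two intersection points form a cycle. One operation cures both. Blow up one of the intersection points, then the intersection of $C$ with the newest exceptional curve, and so on, $b$ times in all. The curves are
\[
C=2H-h_1-\dots-h_b,\quad L=H-h_1,\quad G_j=h_j-h_{j+1}\ (j<b),\quad G_b=h_b,
\]
and they form the cycle $C,L,G_1,\dots,G_b$. Discard $G_b$. What remains is a path of $b+1$ curves, and $H_2(X)$ has rank $b+1$. In the quotient of $H_2(X)$ by the span of these curves, the $G_j$ identify all $h_j$ with one class $f$, the curve $L$ gives $H=f$, and $C$ gives $(2-b)f=0$. So the curves form a basis exactly when $b=1$ or $b=3$. For $b=3$ the path $C,L,G_1,G_2$ has weights $1,0,-2,-2$, and Lemma~\ref{lem:complement} applies. The sum $L+G_2=H-h_1+h_2-h_3$ has odd coefficients, so it is the Wu class, and \eqref{eq:count} gives $\bar\mu=0$. No other value was possible: blowing down the vertices from left to right gives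 the weights $(-1,-2,-2)$, $(-1,-2)$, $(-1)$, so the boundary is $S^3$.
\end{example}

The example contains the whole mechanism: cut the cycle by repeated blow-ups, discard the last exceptional curve, and choose the number of blow-ups to make the determinant $\pm1$. What it lacks is a coefficient other than $\pm1$. By \eqref{eq:count}, $\bar\mu$ is a gain from the coefficients $m_j$ minus a cost from the degree $d$. Now $m_j=\omega\cdot e_j$. If $e_j$ is the class of a vertex of weight $-1$ outside the Wu set, then $m_j$ counts the neighbors of that vertex in the Wu set, so a $(-1)$-curve meeting three curves of the Wu set gains $1$. Such a curve appears whenever a simple tangency is resolved.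

\begin{lemma}\label{lem:tangency}
Let two curves $B,B'$ be smooth at $p$ with local intersection number $2$. Blow up $p$, with exceptional curve $A$ and class $a_1$. Then $B,B',A$ pass through one point $p'$, pairwise transversally. Blow up $p'$, with exceptional curve $F$ and class $a_2$. Then $A=a_1-a_2$, $F=a_2$, the classes of $B$ and $B'$ have each changed by $-a_1-a_2$, and $B,B',A$ meet $F$ transversally in three distinct points.
\end{lemma}

\begin{proof}
The curves $B,B'$ are tangent at $p$, so after the first blow-up both meet $A$ only at the point $p'$ of their common tangent direction, each with intersection number $1$, and their own local intersection number is $2-1=1$. Three smooth curves with distinct tangent directions at $p'$ are separated by the second blow-up, and each has multiplicity $1$ at $p'$.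
\end{proof}

An ordinary cusp becomes a simple tangency with the exceptional curve after one blow-up, so it too produces such a curve $F$. We therefore want rational plane curves with many cusps and tangencies compared with their total degree. A quartic with three cusps and a line tangent to it at two points offer five tangencies at total degree $5$: a gain of $5$ against a cost of $3$.

\section{The tricuspidal quartic and its bitangent}\label{sec:quartic}

Put $s_1=x+y+z$ and $s_2=xy+yz+zx$, and from now on let
\[
C=\{s_2^2-4xyz\,s_1=0\},\qquad L=\{s_1=0\}
\]
in $\mathbf{CP}^2$. Both equations are symmetric in $x,y,z$.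

\begin{lemma}\label{lem:quartic}
\begin{enumerate}
\item[(a)] $C$ is an irreducible quartic of geometric genus $0$.
\item[(b)] The singular points of $C$ are $c_1=[1:0:0]$, $c_2=[0:1:0]$, $c_3=[0:0:1]$. Each has multiplicity $2$, and after blowing up $c_i$ the curve $C$ meets the exceptional curve in a single point, where it is smooth and the local intersection number is $2$.
\item[(c)] $C\cap L=\{p_1,p_2\}$ with $p_1=[1:\zeta:\zeta^2]$, $p_2=[1:\zeta^2:\zeta]$, $\zeta=e^{2\pi i/3}$. Both points are smooth points of $C$, and the local intersection number is $2$ at each.
\end{enumerate}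
\end{lemma}

\begin{proof}
(a) We parametrize $C$. Let $\alpha=s^2$, $\beta=t^2$, $\gamma=(s+t)^2$ and
\[
\varphi\colon\mathbf{CP}^1\to\mathbf{CP}^2,\qquad \varphi[s:t]=[\beta\gamma:\alpha\gamma:\alpha\beta].
\]
The three quartic forms have no common zero: the third vanishes only if $s=0$, where the first equals $t^4$, or $t=0$, where the second equals $s^4$. Under $\varphi$ we have $s_2=\alpha\beta\gamma(\alpha+\beta+\gamma)$, $xyz=(\alpha\beta\gamma)^2$ and $s_1=\alpha\beta+\beta\gamma+\gamma\alpha$, so the equation of $C$ pulls back to $(\alpha\beta\gamma)^2$ times
\[
(\alpha+\beta+\gamma)^2-4(\alpha\beta+\beta\gamma+\gamma\alpha)=(\gamma-\alpha-\beta)^2-4\alpha\beta=(2st)^2-4s^2t^2=0 .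
\]
Thus the image of $\varphi$ lies in $C$. With $r=t/s$ we have $x/y=r^2$ and $x/z=(1+r)^2$, so $2r=x/z-x/y-1$ is a rational function on the image, and $\varphi$ is birational onto its image. The image is therefore an irreducible curve of degree $4$. Its equation divides the quartic polynomial defining $C$, so the two agree up to a constant.

(b) Near $c_1$ set $x=1$, $a=y-z$, $b=y+z$ and $\pi=yz=(b^2-a^2)/4$. Then $s_2=b+\pi$ and $s_1=1+b$, and the equation $(b+\pi)^2-4\pi(1+b)=b^2-4\pi-2b\pi+\pi^2=0$ reads
\[
a^2-\tfrac12\,b\,(b^2-a^2)+\tfrac1{16}(b^2-a^2)^2=0 .
\]
The lowest-order term is $a^2$, so the multiplicity is $2$. In the chart $a=ba'$ of the blow-up, dividing by $b^2$ gives the strict transform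
\[
a'^2-\tfrac12\,b\,(1-a'^2)+\tfrac1{16}\,b^2(1-a'^2)^2=0 .
\]
On the exceptional curve $b=0$ this restricts to $a'^2=0$, so the only intersection in this chart is the origin, with intersection number $2$; the linear term $-b/2$ shows that the curve is smooth there. In the chart $b=ab'$, dividing by $a^2$ gives $1-\frac12ab'(b'^2-1)+\frac1{16}a^2(b'^2-1)^2=0$, which has no solution on the exceptional curve $a=0$. By symmetry the same holds at $c_2$ and $c_3$.

To exclude other singular points, recall the genus formula: an irreducible plane curve of degree $d$ has geometric genus $\frac{(d-1)(d-2)}2-\sum_p\delta_p$, where $\delta_p$ is the sum of $m(m-1)/2$ over the multiplicities $m$ at $p$ and at the points over $p$ in a resolution by blow-ups, so that $\delta_p\ge1$ at every singular point. By (a), $\sum_p\delta_p=3$, and $c_1,c_2,c_3$ already account for this sum.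

(c) On $L$ the equation of $C$ becomes $s_2^2=0$, and substituting $z=-x-y$ gives $s_2=-(x^2+xy+y^2)$. This form has two simple zeros, $y=\zeta x$ and $y=\zeta^2x$, which are $p_1$ and $p_2$; hence $s_2^2$ vanishes to order $2$ at each. Neither point is one of the $c_i$, so both are smooth points of $C$ by (b).
\end{proof}

The points $c_i$ are ordinary cusps, and they do not lie on $L$, since $s_1(c_i)=1$.

\section{The blown-up surface and the proof of Theorem~\ref{thm:A}}\label{sec:surface}

\subsection*{The blow-ups}
The five points $c_1,c_2,c_3,p_1,p_2$ are distinct, so the blow-ups over them are independent of each other.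

\emph{Stage 1: the cusps.} Blow up $c_i$, with exceptional curve $E_{i1}$ and class $\epsilon_{i1}$. By Lemma~\ref{lem:quartic}(b), $C$ and $E_{i1}$ are now smooth and simply tangent. Apply Lemma~\ref{lem:tangency} to them, with classes $\epsilon_{i2},\epsilon_{i3}$ and new curves $E_{i2},E_{i3}$. Then
\[
E_{i1}=\epsilon_{i1}-\epsilon_{i2}-\epsilon_{i3},\qquad E_{i2}=\epsilon_{i2}-\epsilon_{i3},\qquad E_{i3}=\epsilon_{i3},
\]
and the class of $C$ has changed by $-2\epsilon_{i1}-\epsilon_{i2}-\epsilon_{i3}$. After this stage $C$ is a smooth curve of genus $0$.

\emph{Stage 2: the tangencies.} Apply Lemma~\ref{lem:tangency} to $C$ and $L$ at $p_1$, with classes $f_1,f_2$ and new curves $A_1,F_1$, and at $p_2$, with classes $g_1,g_2$ and new curves $A_2,F_2$. Now $C$ and $L$ are disjoint, and each $F_j$ meets $C$, $L$ and $A_j$.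

At this point we have the two defects of Example~\ref{ex:conic}. There are $2+13=15$ curves in a surface whose $H_2$ has rank $14$, and $C,F_1,L,F_2$ form a cycle.

\emph{Stage 3: cutting the cycle.} Blow up the point $C\cap F_1$, then the intersection of $C$ with the newest exceptional curve, and so on, $b\ge1$ times in all, with classes $h_1,\dots,h_b$ and exceptional curves $G_1,\dots,G_b$. Each center lies on $C$ and on exactly one other curve of the configuration, namely $F_1$ for the first blow-up and $G_{j-1}$ for the $j$th.

Call the resulting surface $X$. The group $H_2(X)$ has rank $14+b$ and the orthogonal basis consisting of $H$ and the classes $\epsilon_{ik},f_1,f_2,g_1,g_2,h_j$ of square $-1$. Besides the $E_{ik}$ above, the curves are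
\begin{align*}
C&=4H-\sum_{i=1}^3(2\epsilon_{i1}+\epsilon_{i2}+\epsilon_{i3})-f_1-f_2-g_1-g_2-\sum_{j=1}^bh_j,\\
L&=H-f_1-f_2-g_1-g_2,\\
A_1&=f_1-f_2,\qquad F_1=f_2-h_1,\qquad A_2=g_1-g_2,\qquad F_2=g_2,\\
G_j&=h_j-h_{j+1}\quad(1\le j<b),\qquad G_b=h_b .
\end{align*}
Let $D$ be the collection of all these curves except $G_b$. It has $15+(b-1)=14+b$ members, all smooth rational curves.

\subsection*{The choice of $b$}
Let $M\subset H_2(X)$ be the subgroup spanned by $D$, and compute in $H_2(X)/M$. The curves $E_{i3},E_{i2},E_{i1}$ kill $\epsilon_{i3},\epsilon_{i2},\epsilon_{i1}$ in turn, and $F_2,A_2$ kill $g_2,g_1$. The curves $A_1,F_1,G_1,\dots,G_{b-1}$ identify $f_1,f_2,h_1,\dots,h_b$ with one class $f$. Then $L$ gives $H=2f$, and $C$ gives $0=4H-2f-bf=(6-b)f$. So $H_2(X)/M\cong\mathbf Z/(6-b)\mathbf Z$, which is trivial exactly for $b=5$ and $b=7$.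

We take $b=5$. The $19$ curves of $D$ then generate $H_2(X)\cong\mathbf Z^{19}$, so they form a basis, and $\sigma(X)=1-18=-17$.

\subsection*{The dual graph}
The self-intersections are read off from the classes:
\begin{gather*}
C\cdot C=16-3\cdot6-4-5=-11,\qquad L\cdot L=1-4=-3,\qquad F_2\cdot F_2=E_{i3}\cdot E_{i3}=-1,\\
E_{i1}\cdot E_{i1}=-3,\qquad\text{and } -2 \text{ for } A_1,A_2,F_1,G_1,\dots,G_4,E_{i2}.
\end{gather*}
For the mutual intersections, only pairs of classes that share a basis element need to be computed. With $C$:
\begin{gather*}
C\cdot L=4-4=0,\qquad C\cdot E_{i1}=2-1-1=0,\qquad C\cdot E_{i3}=C\cdot F_2=1,\\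
C\cdot E_{i2}=C\cdot A_1=C\cdot A_2=C\cdot F_1=C\cdot G_j=1-1=0\quad(1\le j\le4).
\end{gather*}
With $L$: $L\cdot A_1=L\cdot A_2=1-1=0$ and $L\cdot F_1=L\cdot F_2=1$. Among the exceptional curves: $E_{i1}\cdot E_{i2}=1-1=0$, and
\[
E_{i1}\cdot E_{i3}=E_{i2}\cdot E_{i3}=A_1\cdot F_1=A_2\cdot F_2=F_1\cdot G_1=G_j\cdot G_{j+1}=1\quad(1\le j\le3).
\]
All intersection numbers are $0$ or $1$, so by positivity any two curves of $D$ are disjoint or meet transversally in one point of sign $+1$. The pairs with intersection number $1$ are the $18$ edges of the tree $\Gamma$ in Theorem~\ref{thm:A}, and the weights agree. The discarded curve $G_5$ meets $C$ and $G_4$ and would close the cycle.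

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have verified the hypotheses of Lemma~\ref{lem:complement} for $D\subset X$. Hence $\Sigma=\partial P(\Gamma)$ is a homology sphere that bounds an acyclic $4$-manifold, and by Lemma~\ref{lem:cobordism} it is homology cobordant to $S^3$.

As candidate for the Wu set take, for each of the five tangencies, the three curves separated by the second blow-up of Lemma~\ref{lem:tangency}:
\[
\omega=C+L+A_1+A_2+\sum_{i=1}^3(E_{i1}+E_{i2}).
\]
The coefficient of $H$ is $4+1=5$. The coefficients of $\epsilon_{i1},\epsilon_{i2},\epsilon_{i3}$ are $-2+1$, $-1-1+1$ and $-1-1-1$, from $C$, $E_{i1}$, $E_{i2}$. Those of $f_1,f_2$ are $-1-1+1$ and $-1-1-1$, from $C$, $L$, $A_1$, and those of $g_1,g_2$ are the same, from $C$, $L$, $A_2$. Each $h_j$ occurs only in $C$. Thus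
\[
\omega=5H-\sum_{i=1}^3(\epsilon_{i1}+\epsilon_{i2}+3\epsilon_{i3})-(f_1+3f_2)-(g_1+3g_2)-\sum_{j=1}^5h_j .
\]
All coefficients are odd, so $\omega$ is characteristic and is the Wu class. Summing the weights of its vertices gives $\omega\cdot\omega=-11-3-2-2-3(3+2)=-33$, and
\[
\bar\mu(\Sigma)=\frac{-17-(-33)}{8}=2 .
\]
This agrees with \eqref{eq:count}: five coefficients $3$ gain $5$, and the degree $5$ costs $3$. Since $\bar\mu(S^3)=0$ by Example~\ref{ex:basic}, the theorem follows.
\end{proof}

\begin{remark}
The choice $b=7$ works equally well. The weight of $C$ becomes $-13$ and the chain $G_1,\dots,G_6$ has six vertices of weight $-2$. The same ten curves form the Wu set, since the extra classes $h_6,h_7$ enter $\omega$ with coefficient $-1$. Now $\sigma=-19$ and $\omega\cdot\omega=-35$, and again $\bar\mu=2$.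
\end{remark}

\section{Orientation reversal, connected sums, and the proof of Theorem~\ref{thm:B}}\label{sec:B}

By Lemma~\ref{lem:cobordism}, adding copies of $\pm\Sigma$ to $\Sigma_0$ does not change the homology cobordism class. We must show that the result is again plumbed along a tree and that $\bar\mu$ moves by $\pm2$ with each copy. By (F1), $\bar\mu$ may be computed from any plumbing description.

\begin{lemma}\label{lem:reverse}
If $\Sigma'=\partial P(\Gamma')$ is a plumbed homology sphere, then so is $-\Sigma'$, and $\bar\mu(-\Sigma')=-\bar\mu(\Sigma')$.
\end{lemma}

\begin{proof}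
Reversing the orientation of $P(\Gamma')$ negates all intersection numbers, so the weights change sign and adjacent spheres meet with sign $-1$. Fix a vertex and reverse the orientation of the spheres at odd distance from it. In a tree every edge joins a vertex at even distance to one at odd distance, so adjacent spheres again meet with sign $+1$, while self-intersections are unaffected. Hence $-P(\Gamma')=P(-\Gamma')$, where $-\Gamma'$ has the negated weights. The condition defining the Wu set depends only on the form modulo $2$, so the Wu set is unchanged, while $\sigma$ and $\omega\cdot\omega$ change sign.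
\end{proof}

A connected sum is naturally the boundary of a plumbing along the disconnected graph $\Gamma_1\sqcup\Gamma_2$. To obtain a tree we join the two pieces through a new vertex $u$ and cancel its effect with a leaf $z$ of weight $0$.

\begin{lemma}\label{lem:sum}
If $\Sigma_i=\partial P(\Gamma_i)$, $i=1,2$, are plumbed homology spheres, then $\Sigma_1\#\Sigma_2$ is a plumbed homology sphere and $\bar\mu(\Sigma_1\#\Sigma_2)=\bar\mu(\Sigma_1)+\bar\mu(\Sigma_2)$.
\end{lemma}

\begin{proof}
Choose vertices $v_i\in\Gamma_i$, and let $\Gamma'$ be the tree obtained from $\Gamma_1\sqcup\Gamma_2$ by adding vertices $u,z$ of weight $0$ and edges $uv_1$, $uv_2$, $uz$.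

\emph{The boundary.} A plumbing is obtained from $B^4$ by attaching $2$-handles along a framed link, its Kirby diagram, with one unknot for each vertex, framed by the weight, and one clasp for each edge. Sliding a component $K$ over a component $K'$ replaces $K$ by a band sum with a parallel copy of $K'$ determined by the framing of $K'$; the $4$-manifold does not change, and the class $K$ becomes $K\pm K'$. In the diagram of $P(\Gamma')$ the component $z$ is a $0$-framed meridian of $u$, and it can be moved along $u$ to the clasp between $u$ and $v_i$. Its parallel copy is another small circle around $u$, unlinked from $z$, and a band sum of $v_i$ with this circle changes a crossing of $v_i$ with $u$; see \cite[\S5.1]{GS} for this standard use of a $0$-framed meridian. One crossing change undoes the clasp. The new class is $v_i-z$, and the framing $(v_i-z)\cdot(v_i-z)=v_i\cdot v_i$ is unchanged because $z\cdot z=0$ and $v_i\cdot z=0$. After both slides the diagram is the split union of the diagrams of $P(\Gamma_1)$ and $P(\Gamma_2)$ and a Hopf link with framings $(0,0)$. The last piece has boundary $S^3$, so $\partial P(\Gamma')=\Sigma_1\#\Sigma_2$.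

\emph{The signature.} Replace $v_i$ by $v_i-z$ in the vertex basis. We have $(v_i-z)\cdot u=1-1=0$, $(v_i-z)\cdot z=0$, $(v_1-z)\cdot(v_2-z)=0$, and $(v_i-z)\cdot v=v_i\cdot v$ for the other vertices $v$ of $\Gamma_1\sqcup\Gamma_2$, which are orthogonal to $u$ and $z$. Hence
\[
Q_{\Gamma'}\cong Q_{\Gamma_1}\oplus Q_{\Gamma_2}\oplus\begin{pmatrix}0&1\\1&0\end{pmatrix},
\]
and $\sigma(P(\Gamma'))=\sigma(P(\Gamma_1))+\sigma(P(\Gamma_2))$.

\emph{The Wu set.} Let $\omega',\omega_1,\omega_2$ be the Wu sets of $\Gamma',\Gamma_1,\Gamma_2$. The only neighbor of $z$ is $u$ and $z\cdot z=0$, so the condition $\omega'\cdot z\equiv0$ forces $u\notin\omega'$. For $v\in\Gamma_i$ we then have $\omega'\cdot v=(\omega'\cap\Gamma_i)\cdot v$, so $\omega'\cap\Gamma_i$ is characteristic for $Q_{\Gamma_i}$ and equals $\omega_i$ by uniqueness. The vertex $z$ may or may not belong to $\omega'$, according to the condition at $u$, but its weight is $0$. Summing weights gives $\omega'\cdot\omega'=\omega_1\cdot\omega_1+\omega_2\cdot\omega_2$.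
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Sigma$ be the manifold of Theorem~\ref{thm:A} and let $k\in\mathbf Z$. Let $\Sigma_1$ be the connected sum of $\Sigma_0$ with $k$ copies of $\Sigma$ if $k\ge0$, and with $|k|$ copies of $-\Sigma$ if $k<0$. By Lemmas~\ref{lem:reverse} and~\ref{lem:sum}, $\Sigma_1$ is a plumbed homology sphere with $\bar\mu(\Sigma_1)=\bar\mu(\Sigma_0)+2k$. If $\Sigma$ bounds the acyclic manifold $A$, then $-\Sigma$ bounds $-A$, and the connected sum of $|k|$ copies of $\pm\Sigma$ bounds the boundary connected sum of $|k|$ copies of $\pm A$. This manifold is homotopy equivalent to a wedge of acyclic spaces, hence acyclic. By Lemma~\ref{lem:cobordism}, $\Sigma_1$ is homology cobordant to $\Sigma_0$. So every value in $\bar\mu(\Sigma_0)+2\mathbf Z$ occurs.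

No other value occurs: if $\Sigma_1$ is plumbed and homology cobordant to $\Sigma_0$, then $\mu(\Sigma_1)=\mu(\Sigma_0)$, and (F2) gives $\bar\mu(\Sigma_1)\equiv\bar\mu(\Sigma_0)\pmod2$. This also proves one direction of the last statement: if $g(n)$ depends only on $n$ modulo $2$, then $g(\bar\mu)$ is invariant.

Conversely, suppose that $g(\bar\mu)$ is invariant. Every integer $n$ is a value of $\bar\mu$: by Example~\ref{ex:basic} the values $0$ and $-1$ occur, by Lemma~\ref{lem:reverse} so does $1$, and connected sums give all integers by Lemma~\ref{lem:sum}. Choose a plumbed $\Sigma_0$ with $\bar\mu(\Sigma_0)=n$. By the first part it is homology cobordant to a plumbed homology sphere with $\bar\mu=n+2$, so $g(n)=g(n+2)$ for all $n$.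
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Fukumoto-Furuta and other invariants and their applications to 4-manifolds with boundary},
\texttt{http://www.kurims.kyoto-u.ac.jp/\~{}tomotada/ttm/ue.pdf}.

\bibitem{GS}
Gompf and Stipsicz, \emph{4-Manifolds and Kirby Calculus}.

\end{thebibliography}
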